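# Ellipsoids through Gaussian points and the threshold $k^2/4$

## 1. Three points in the plane

Take $v_1=(1,0)$, $v_2=(0,1)$ and a third point $v_3=(x,y)$ with $xy\ne0$. Is there an ellipse centered at the origin through all three? A centered conic is $\{z: z^TYz=1\}$ with $Y$ a symmetric $2\times2$ matrix, so there are three unknowns. The first two points force $Y_{11}=Y_{22}=1$. The third says $x^2+y^2+2Y_{12}xy=1$, that is,
$$Y_{12}=\frac{1-x^2-y^2}{2xy}.$$
The linear equations have exactly one solution. But this conic is an ellipse (possibly degenerate) only if $Y\succeq0$, that is $|Y_{12}|\le1$, that is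
$$\big(|x|-|y|\big)^2\le 1\le\big(|x|+|y|\big)^2 .$$
For $v_3=(1,1)$ we get $Y_{12}=-\frac12$ and the ellipse $x^2+y^2-xy=1$. For $v_3=(\frac14,\frac14)$ we get $Y_{12}=7$, the eigenvalues of $Y$ are $8$ and $-6$, and the only conic through the three points is a hyperbola. The geometric reason is that $|x|+|y|<1$ puts $v_3$ in the interior of $\mathrm{conv}\{\pm v_1,\pm v_2\}$, and a filled ellipse with $\pm v_1,\pm v_2$ on its boundary contains that hull. For $v_3=(3,\frac12)$ the other inequality fails, and $v_1$ is the culprit: $v_1=\frac13v_3-\frac16v_2$ with $\frac13+\frac16<1$, so $v_1$ lies inside $\mathrm{conv}\{\pm v_2,\pm v_3\}$.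

So two things can go wrong: the linear equations may have no solution, or their solutions may all be indefinite. Let us fix the terms.

**Definition.** Given a $k\times k$ symmetric positive semidefinite matrix $Y$, the level set $\{x\in\mathbb R^k:x^TYx=1\}$ is called an *ellipsoid*. It is centered at the origin and may be degenerate. It *passes through* $v_1,\dots,v_n$ if $v_i^TYv_i=1$ for all $i$.

For one point $v\ne0$ the degenerate choice $Y=vv^T/|v|^4$ works. For $n\le k$ linearly independent points, choose a linear $B$ with $Bv_i=e_i$; then $Y=B^TB$ works. At the other end, let $N=\binom{k+1}2$ be the dimension of the space of symmetric matrices. If $n>N$ and the $v_i$ are independent standard Gaussian vectors, then with probability one not even an indefinite $Y$ exists. Indeed the matrices $vv^T$ span the symmetric matrices, so the Gram determinant of $v_1v_1^T,\dots,v_Nv_N^T$ is a polynomial that is not identically zero, hence almost surely nonzero. The first $N$ equations then determine $Y$, and the event $v_{N+1}^TYv_{N+1}=1$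 has probability zero.

So for Gaussian points everything is decided between $n=k$ and $n=N\approx k^2/2$. Linear algebra alone would allow about $k^2/2$ points; where does positive semidefiniteness stop us? The paper "Diagonal and Low-Rank Decompositions and Fitting Ellipsoids to Random Points" proposes half of that. There a statement indexed by $n$ and $k$ ($n\ge k$) holds *with high probability* if there are positive constants $c_1,c_2,\beta$ such that, for large enough $n$ and $k$, it holds with probability at least $1-c_1e^{-c_2k^\beta}$.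

**Conjecture 2 (random ellipsoid fitting), precise form.** Let $v_1,\dots,v_n$ be independent standard Gaussian vectors in $\mathbb R^k$. There exist a function $g:\mathbb N\to\mathbb R$ with $g(k)/k^2\to0$ as $k\to\infty$ and positive constants $c_1,c_2,\beta$ (which may depend on $g$) such that for all sufficiently large $k$ and all integers $n$ with $k\le n\le k^2/4+g(k)$, the probability that some ellipsoid passes through $v_1,\dots,v_n$ is at least $1-c_1e^{-c_2k^\beta}$.

The conjecture is true. These are the statements we shall prove.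

**Theorem A.** For every $\varepsilon\in(0,1/8)$ there are $C,c>0$ and $k_0$ such that for all $k\ge k_0$ and all $n\le(\frac14-\varepsilon)k^2$,
$$\mathbb P(\text{some ellipsoid passes through }v_1,\dots,v_n)\ge1-Ce^{-ck}.$$
On an event with this probability the ellipsoid can be taken nondegenerate, with the condition number of $Y$ bounded by a constant depending only on $\varepsilon$.

**Corollary (Conjecture 2).** There is $g:\mathbb N\to\mathbb R$ with $g(k)/k^2\to0$ such that for all large $k$ and all integers $k\le n\le k^2/4+g(k)$, an ellipsoid through $v_1,\dots,v_n$ exists with probability at least $1-e^{-\sqrt k}$.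

**Theorem B.** For every $\varepsilon>0$ there are $C,c>0$ and $k_0$ such that for all $k\ge k_0$ and $n\ge(\frac14+\varepsilon)k^2$,
$$\mathbb P(\text{some ellipsoid passes through }v_1,\dots,v_n)\le Ce^{-c\sqrt k}.$$

**Theorem C.** If $n\ge k^{3/2}$ and $k$ is large, then $\mathbb P(\text{no ellipsoid passes through }v_1,\dots,v_n)\ge e^{-k\log k}$.

Theorem B is the converse, and Theorem C says that the rate in Theorem A is optimal up to a logarithm in the exponent. Neither is needed for Conjecture 2.

**The Corollary follows from Theorem A.** The margin $\varepsilon k^2$ must become $o(k^2)$, so we let $\varepsilon$ shrink slowly. For each integer $m\ge9$ apply Theorem A with $\varepsilon=1/m$ and call its constants $C_m,c_m$. Since $C_me^{-c_mk}\le e^{-\sqrt k}$ for large $k$, there are $K_9<K_{10}<\cdots$ such that for $k\ge K_m$ and $n\le(\frac14-\frac1m)k^2$ the failure probability is at most $e^{-\sqrt k}$. Put $g(k)=-k^2/m$ for $K_m\le k<K_{m+1}$, and $g(k)=0$ for $k<K_9$. Then $g(k)/k^2\to0$ and the claim holds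 for $k\ge K_9$. This is Conjecture 2 with $c_1=c_2=1$, $\beta=\frac12$. $\square$

**Conventions.** $\mathcal H$ is the space of symmetric $k\times k$ matrices with $\langle S,T\rangle=\operatorname{tr}ST$, so $\dim\mathcal H=N=k(k+1)/2$; $\|\cdot\|$ is the Frobenius norm and $\|\cdot\|_{op}$ the operator norm. For $v\sim N(0,I_k)$ put $a=a(v)=vv^T-I$ and $a_i=a(v_i)$. The letters $C,c>0$ denote constants that change from line to line and depend only on the fixed parameters, never on $k$ or $n$. Inequalities are claimed for $k\ge k_0$, with $k_0$ depending on the same parameters.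

## 2. Random subspaces and the positive semidefinite cone

If $S\succeq0$ is nonzero and $\langle a_i,S\rangle=0$ for all $i$, then $v_i^TSv_i=\operatorname{tr}S>0$, and $Y=S/\operatorname{tr}S$ defines an ellipsoid through all the points. So for existence it is enough that the random subspace
$$L=\{S\in\mathcal H:\langle a_i,S\rangle=0,\ i\le n\}$$
meets the positive semidefinite cone outside $0$. We have asked a little too much, namely $\operatorname{tr}Y=1$. For $v_1=e_1,v_2=e_2$ in the plane, $L$ consists of the matrices with zero diagonal and contains no nonzero positive semidefinite matrix, although an ellipse exists. The normalization costs only one dimension out of about $k^2/2$, and we shall see that it is harmless for large $k$. For nonexistence (Theorem B) we shall have to keep the trace free.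

When does a random subspace meet a cone? For *uniformly* random subspaces there is a precise answer in terms of one number.

**Definition.** For a closed convex cone $K$ in a $d$-dimensional Euclidean space, the *statistical dimension* is $\delta(K)=\mathbb E\|\Pi_K(\gamma)\|^2$, where $\gamma$ is a standard Gaussian vector and $\Pi_K$ the metric projection onto $K$.

For a subspace, $\delta$ is the dimension. For a half-line it is $\mathbb E\gamma_+^2=\frac12$, and for the orthant in $\mathbb R^d$ it is $d/2$. For the positive semidefinite cone in $\mathcal H$ the projection is the positive part $\gamma_+$. Since $\|\gamma_+\|^2+\|\gamma_-\|^2=\|\gamma\|^2$ and $\gamma,-\gamma$ have the same law, $\delta=N/2=k(k+1)/4$.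

We shall use two facts about $s=\Pi_K(\gamma)$. Moving along the ray through $s$ gives $\langle\gamma-s,s\rangle=0$, so $\|s\|^2=\langle\gamma,s\rangle$. Moving from $s$ towards $s+S$ with $S\in K$ gives $\langle\gamma-s,S\rangle\le0$, hence $\langle\gamma,S\rangle\le\langle s,S\rangle\le\|s\|$ if $\|S\|\le1$. Therefore
$$\|\Pi_K(\gamma)\|=\sup\{\langle\gamma,S\rangle:S\in K,\ \|S\|\le1\},\qquad\|\Pi_K(\gamma)\|^2=\langle\gamma,\Pi_K(\gamma)\rangle.\tag{1}$$

**Theorem K (Amelunxen–Lotz–McCoy–Tropp, "Living on the edge", Inf. Inference 3 (2014), Thm. I).** Let $K$ be a closed convex cone in $\mathbb R^d$, not a subspace, $L$ a uniformly random subspace of dimension $\ell$, $\eta\in(0,1)$, $a_\eta=\sqrt{8\log(4/\eta)}$. If $\delta(K)+\ell\ge d+a_\eta\sqrt d$, then $\mathbb P(K\cap L\ne\{0\})\ge1-\eta$. If $\delta(K)+\ell\le d-a_\eta\sqrt d$, then $\mathbb P(K\cap L\ne\{0\})\le\eta$.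

This result we quote. Suppose our $L$, of dimension $N-n$, were uniformly random. Then the cone would be met when $\frac N2+N-n$ exceeds $N$ by a margin, that is for $n$ below $N/2\approx k^2/4$, and missed above. This is where $k^2/4$ comes from.

Uniform subspaces arise from Gaussian constraints. Throughout, $g,g_1,g_2,\dots$ are independent centered Gaussian elements of $\mathcal H$ with $\langle g,S\rangle\sim N(0,2\|S\|^2)$. The factor 2 is chosen because $\operatorname{Var}(v^TSv)=2\|S\|^2$, so $g$ and $a$ have the same covariance. For an orthogonal map $Q$ of $\mathcal H$ the tuples $(g_i)$ and $(Qg_i)$ have the same law, so $\{S:\langle g_i,S\rangle=0,\ i\le n\}$ is uniformly random, of dimension $N-n$ almost surely when $n\le N$.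

The law of $a$ is *not* rotation invariant. For $k=1$, $a=\xi^2-1$ with $\xi\sim N(0,1)$ has variance $2$ like $g$, but $\mathbb E a^3=15-9+3-1=8$ while $\mathbb E g^3=0$. For any $k$ the unit matrices $e_1e_1^T$ and $I/\sqrt k$ give $\langle a,e_1e_1^T\rangle=\xi_1^2-1$ and $\langle a,I/\sqrt k\rangle=k^{-1/2}\sum_j(\xi_j^2-1)$. The first does not depend on $k$, and the second is asymptotically Gaussian. So Theorem K does not apply to the real problem.

## 3. Projecting the identity stops at $k^2/10$

Before repairing this, let us see what a direct construction gives, even in the Gaussian model. The identity is as far inside the cone as possible, so it is natural to try the point of $L$ nearest to it, $S=\Pi I$ with $\Pi$ the orthogonal projection onto $L=\{S:\langle g_i,S\rangle=0,\ i\le n\}$. Let $n/N\to p\in(0,1)$. We find exactly when $\Pi I$ has a chance to be positive semidefinite.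

Put $x=\|\Pi I\|^2/k=\langle\Pi I,I\rangle/k$. As $L$ is uniformly random, $x$ has the law Beta$(\frac{N-n}2,\frac n2)$, with mean $1-n/N$ and variance tending to $0$; so $x\to1-p$ in probability. Write $\Pi I=xI+S^\circ$ with $S^\circ\perp I$; then $\|S^\circ\|^2=kx-kx^2=kx(1-x)$. The law of $L$ is invariant under orthogonal maps of $\mathcal H$ that fix $I$. Hence, given $x$, the direction of $S^\circ$ is uniform in the unit sphere of $I^\perp$. So $S^\circ$ has the law of $\sqrt{kx(1-x)}\,\gamma^\circ/\|\gamma^\circ\|$, where $\gamma$ is standard Gaussian on $\mathcal H$, independent of $x$, and $\gamma^\circ=\gamma-\frac{\operatorname{tr}\gamma}kI$. Here $\|\gamma^\circ\|^2/(k^2/2)\to1$ in probability and $\operatorname{tr}\gamma/k\sim N(0,\frac1k)$, so up to factors $1+o(1)$ and a shift by $o(1)\cdot I$,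
$$S^\circ\approx\sqrt{x(1-x)}\,\sqrt{2/k}\,\gamma .$$
The off-diagonal entries of $\sqrt{2/k}\,\gamma$ have variance $1/k$, so by Wigner's theorem its spectral measure tends to the semicircle law on $[-2,2]$, and with probability tending to $1$ it has eigenvalues below $-2+\epsilon$ for each fixed $\epsilon>0$. Thus $\lambda_{\min}(\Pi I)\le(1-p)-2\sqrt{p(1-p)}+o(1)$ in probability. The right side is negative for large $k$ as soon as $\sqrt{1-p}<2\sqrt p$, i.e. $p>\frac15$. So for $n\ge(\frac1{10}+\epsilon)k^2$ the projected identity fails with probability tending to $1$, even in the Gaussian model. Between $k^2/10$ and $k^2/4$ the solution is not an explicit formula in the data, and Theorem K produces it without constructing it.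

So we want to use Theorem K, and hence to transfer from $g_i$ to $a_i$. The natural idea is to swap the vectors one at a time. For the event "a feasible $S$ exists" this stalls at once: the event is a yes/no answer, one swap can flip it (as moving $v_3$ did in the plane), and over $n\sim k^2$ swaps we would need each one to change the probability by $o(k^{-2})$, with nothing smooth to expand. We must first replace the yes/no answer by a number that reacts gently to each constraint.

## 4. The rise of a constrained minimum under one new constraint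

Let us compute how a minimum reacts to one more linear constraint in the easiest case. Let $f$ be a strictly convex quadratic function on a Euclidean space $\mathcal E$, with minimizer $z_0$, and let $\|h\|_{z_0}^2=D^2f[h,h]$. For a nonzero linear functional $\ell$,
$$\min\{f(z):\ell(z)=0\}-f(z_0)=\min\Big\{\tfrac12\|h\|_{z_0}^2:\ell(h)=-\ell(z_0)\Big\}=\frac{t^2}{2\Gamma},\qquad t=\ell(z_0),\quad\Gamma=\sup_{h\ne0}\frac{\ell(h)^2}{\|h\|^2_{z_0}} .\tag{2}$$
Here is the smallest example. In $\mathbb R^d$ let $f(z)=\frac12|z-z_0|^2$ and $\ell(z)=\langle\alpha,z\rangle$. The rise is $\langle\alpha,z_0\rangle^2/(2|\alpha|^2)$. If $\alpha$ has independent random signs, then $|\alpha|^2=d$ and the mean rise is $|z_0|^2/(2d)$. If $\alpha$ is standard Gaussian, $\alpha/|\alpha|$ is uniform on the sphere and the mean rise is again $|z_0|^2/(2d)$. In general, $\mathbb E t^2$ depends only on the second moments of $\alpha$. So does $\mathbb E\Gamma$, since $\Gamma$ is a quadratic form in $\alpha$. If $\Gamma$ concentrates around its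 mean $\bar\Gamma$, then $\mathbb E(\text{rise})\approx\mathbb E t^2/(2\bar\Gamma)$, the same for $a$ and for $g$.

Our objective must know about the cone, so it cannot be quadratic. But it can be a log-determinant barrier, and such functions obey two-sided versions of (2) at a fixed scale. This property is self-concordance. For Theorem A we shall use, with constants $M$ and $C_0$,
$$f(S,w,u)=\tfrac12w^2+\tfrac12C_0ku^2-\log\det\big(S-(1-u)I\big)-\log\det\big((M+u)I-S\big),$$
minimized subject to $\langle\alpha_i,S\rangle=0$. The variable $u$ is slack: with $u=2$ the matrix $S=0$ is allowed, so there is always a feasible point and the minimum is always finite. If a good $S$ exists (say $2I\preceq S\preceq(M-1)I$), then $u=0$ is allowed and the value is at most $0$. Conversely a value at most $k$ will force $|u|\le\frac12$, because the penalty $\frac12C_0ku^2$ has a large $C_0$, and then $S\succ\frac12I$. So feasibility is encoded in a number of order $k$ with a gap of order $k$, and we can afford a total error $o(k)$ over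 $k^2$ swaps. (The variable $w$ is idle here; it will carry the free trace in Theorem B.)

The rest is organized accordingly: self-concordance, moments of $a$, the swapping proposition, the Gaussian model, and then the two thresholds.

## 5. Self-concordant functions

**Definition.** A convex $C^3$ function $f$ on an open convex set $D$ is *standard self-concordant* (s.s.c.) if $|D^3f(z)[h,h,h]|\le2D^2f(z)[h,h]^{3/2}$ for all $z\in D$ and all $h$. It is *closed* if $f\to\infty$ along every sequence in $D$ converging to a boundary point of $D$. Put $\|h\|_z=D^2f(z)[h,h]^{1/2}$ and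
$$\omega(r)=r-\log(1+r),\qquad\omega_*(r)=-r-\log(1-r).$$

The model is $f(x)=-\log x$ on $(0,\infty)$: $f''=x^{-2}$, $f'''=-2x^{-3}$, with equality in the definition. At $z=1$, $f(1-r)=r+\omega_*(r)$ and $f(1+r)=-r+\omega(r)$, so both bounds of the next lemma are attained.

**Lemma 1.** Let $f$ be closed s.s.c. with positive definite Hessian, $z\in D$, $h\ne0$, $r=\|h\|_z$.
(a) If $r<1$, then $z+h\in D$ and $f(z+h)\le f(z)+Df(z)[h]+\omega_*(r)$.
(b) If $z+h\in D$, then $f(z+h)\ge f(z)+Df(z)[h]+\omega(r)$.

*Proof.* We reduce to one variable and integrate a differential inequality. Let $\varphi(t)=f(z+th)$ for those $t\ge0$ with $z+th\in D$. Then $\varphi''>0$ and $|\varphi'''|\le2\varphi''^{3/2}$, so $|\frac d{dt}\varphi''^{-1/2}|=\frac12\varphi''^{-3/2}|\varphi'''|\le1$. As $\varphi''(0)^{-1/2}=1/r$, we get $\frac1r-t\le\varphi''(t)^{-1/2}\le\frac1r+t$, i.e.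
$$\frac{r^2}{(1+rt)^2}\le\varphi''(t),\qquad\varphi''(t)\le\frac{r^2}{(1-rt)^2}\ \text{ if }rt<1.$$
Integrating once, $\varphi'(t)-\varphi'(0)\ge r-\frac r{1+rt}$, and for $rt<1$ also $\varphi'(t)-\varphi'(0)\le\frac r{1-rt}-r$. Integrating again,
$$\varphi(t)\ge\varphi(0)+t\varphi'(0)+\omega(rt),\qquad\varphi(t)\le\varphi(0)+t\varphi'(0)+\omega_*(rt)\ \text{ if }rt<1.$$
If $z+h\in D$, the whole segment lies in $D$, and the first inequality at $t=1$ is (b). For (a), let $r<1$ and let $t^*$ be the supremum of the $t$ with $z+[0,t]h\subset D$. Suppose $t^*\le1$. As $D$ is open, $z+t^*h\notin D$, so it is a boundary point of $D$. But $rt^*<1$, so the second inequality keeps $\varphi$ bounded above on $[0,t^*)$, contradicting closedness. Hence $t^*>1$, and the second inequality at $t=1$ gives (a). $\square$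

**Building blocks.** The function $-\log\det$ is s.s.c. on positive definite matrices. If $\mu_j$ are the eigenvalues of $Y^{-1/2}hY^{-1/2}$, then $\log\det(Y+th)=\log\det Y+\sum\log(1+t\mu_j)$, so $D^2(-\log\det)[h,h]=\sum\mu_j^2$ and $D^3(-\log\det)[h,h,h]=-2\sum\mu_j^3$, and $|\sum\mu_j^3|\le(\sum\mu_j^2)^{3/2}$. Affine precomposition preserves s.s.c. Sums do, since $x^{3/2}+y^{3/2}\le(x+y)^{3/2}$. Adding convex quadratic or affine functions does too, since $D^3$ is unchanged and $D^2$ does not decrease.

## 6. Moments and tails of $vv^T-I$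

**Lemma 2.** Let $\alpha\in\{a,g\}$.
(F1) $\mathbb E\alpha=0$ and $\mathbb E\langle\alpha,S\rangle\langle\alpha,S'\rangle=2\langle S,S'\rangle$. Hence $\mathbb E\langle\alpha,T\alpha\rangle=2\operatorname{tr}T$ for symmetric linear $T:\mathcal H\to\mathcal H$.
(F2) $\mathbb E\langle\alpha,S\rangle^4\le60\|S\|^4$, and for $S\ne0$, $t\ge0$, $\mathbb P(|\langle\alpha,S\rangle|\ge t)\le2\exp\big(-\frac18\min(t^2/\|S\|^2,\ t/\|S\|_{op})\big)$.
(F3) Let $0\preceq T\preceq B\,\mathrm{Id}$ on $\mathcal H$. Then $\operatorname{Var}\langle\alpha,T\alpha\rangle\le256B^2k^3$. If moreover $\operatorname{tr}T\ge c_0k^2$, then $\mathbb P(\langle\alpha,T\alpha\rangle<\operatorname{tr}T)\le Ce^{-ck}$, with constants depending on $B,c_0$.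

*Proof of (F1) and (F2).* For $g$, (F1) is the definition. For $a$, diagonalize: $\langle a,S\rangle=\sum_js_j(\xi_j^2-1)$ with $\xi_j$ iid $N(0,1)$ and $s_j$ the eigenvalues of $S$. As $\mathbb E(\xi^2-1)^2=2$, the variance is $2\|S\|^2$, and polarization gives (F1). Since $\mathbb E(\xi^2-1)^4=105-60+18-4+1=60$, the fourth moment is $3\cdot4\|S\|^4+(60-12)\sum s_j^4=12\|S\|^4+48\sum s_j^4\le60\|S\|^4$.

For the tail, if $|\vartheta|\le\frac14$ then
$$\log\mathbb Ee^{\vartheta(\xi^2-1)}=-\vartheta-\tfrac12\log(1-2\vartheta)=\sum_{m\ge2}\frac{(2\vartheta)^m}{2m}\le\frac{(2\vartheta)^2}4\sum_{m\ge0}2^{-m}=2\vartheta^2 .$$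
So $\mathbb P(\pm\langle a,S\rangle\ge t)\le\exp(-\vartheta t+2\vartheta^2\|S\|^2)$ for $0\le\vartheta\le1/(4\|S\|_{op})$. Take $\vartheta=\min\big(t/(4\|S\|^2),1/(4\|S\|_{op})\big)$, for which $2\vartheta^2\|S\|^2\le\vartheta t/2$; the bound is $e^{-\vartheta t/2}$, as claimed. For $g$, $\langle g,S\rangle\sim N(0,2\|S\|^2)$ has fourth moment $12\|S\|^4$ and tail at most $2e^{-t^2/(4\|S\|^2)}$.

*Proof of (F3) for $a$, variance.* The derivative of $a(v)$ in direction $x$ is $vx^T+xv^T$, so the gradient of $v\mapsto\langle a,Ta\rangle$ is $4(Ta)v$, of norm at most $4B\|a\|\,|v|$. Also $\|a\|^2=|v|^4-2|v|^2+k\le|v|^4+k$. By the Gaussian Poincaré inequality the variance is at most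
$$16B^2\,\mathbb E(|v|^6+k|v|^2)\le16B^2(15k^3+k^2)\le256B^2k^3,$$
using $\mathbb E|v|^6=k(k+2)(k+4)\le15k^3$.

*Proof of (F3) for $a$, lower tail.* The function $\Phi(v)=\|T^{1/2}a(v)\|$ is not globally Lipschitz, so we truncate. From $vv^T-v'v'^T=v(v-v')^T+(v-v')v'^T$ we get $\|vv^T-v'v'^T\|\le(|v|+|v'|)|v-v'|$, so on the ball $\{|v|\le2\sqrt k\}$ the function $\Phi$ is Lipschitz with constant $\Lambda=4\sqrt{Bk}$. Let $\tilde\Phi=\Phi\circ\pi$ with $\pi$ the nearest-point projection onto this ball; $\tilde\Phi$ is $\Lambda$-Lipschitz on $\mathbb R^k$. As $\mathbb Ee^{|v|^2/4}=2^{k/2}$, we have $\mathbb P(|v|>2\sqrt k)\le2^{k/2}e^{-k}\le e^{-0.6k}$. By Cauchy–Schwarz, $\mathbb E[\Phi^2;|v|>2\sqrt k]\le B(\mathbb E\|a\|^4)^{1/2}e^{-0.3k}\le C$. Hence $\mathbb E\tilde\Phi^2\ge\mathbb E[\Phi^2;|v|\le2\sqrt k]\ge2\operatorname{tr}T-C$. By Poincaré $\operatorname{Var}\tilde\Phi\le\Lambda^2=16Bk$, so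
$$\mathbb E\tilde\Phi\ge(2\operatorname{tr}T-C-16Bk)^{1/2}\ge1.3\sqrt{\operatorname{tr}T}$$
for large $k$, because $\operatorname{tr}T\ge c_0k^2$. Gaussian concentration for Lipschitz functions gives $\mathbb P(\tilde\Phi<\sqrt{\operatorname{tr}T})\le\exp\big(-0.09\operatorname{tr}T/(2\Lambda^2)\big)\le e^{-ck}$. Since $\Phi=\tilde\Phi$ when $|v|\le2\sqrt k$, adding $\mathbb P(|v|>2\sqrt k)$ finishes.

*Proof of (F3) for $g$.* Write $g=\sqrt2\gamma$ with $\gamma$ standard Gaussian. Then $\operatorname{Var}\langle g,Tg\rangle=8\operatorname{tr}T^2\le8B^2N\le256B^2k^3$. And $\|T^{1/2}g\|$ is a $\sqrt{2B}$-Lipschitz function of $\gamma$ whose second moment is $2\operatorname{tr}T$, so the previous argument applies without truncation. $\square$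

## 7. Swapping $a_i$ for $g_i$ in a self-concordant program

We state the swap for a general objective because we need it twice. Let $\theta\in\{0,1\}$, let $D\subset\mathcal H\times\mathbb R\times\mathbb R$ be open and convex with points $z=(S,w,u)$, and let $f:D\to\mathbb R$. Assume, with constants $C_1\ge1$, $c_1>0$ independent of $k$ and a number $1\le b\le C_1\sqrt k$:

* **(A1)** $f$ is closed, s.s.c., has positive definite Hessian, and bounded sublevel sets.
* **(A2)** $z_*=(0,0,u_*)\in D$. Put $f_*=f(z_*)$ and $D_*=\{z\in D:f(z)\le f_*\}$.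

and, for all $z=(S,w,u)\in D_*$:

* **(A3)** $f(z)\ge f_*-C_1k$.
* **(A4)** $\|S\|\le C_1\sqrt k$, $|w|\le C_1\sqrt k$, $\|S\|_{op}\le b$.
* **(A5)** $D^2f(z)[(\Delta,\varpi,\nu)^2]\ge c_1(\|\Delta\|^2+\varpi^2)$.
* **(A6)** There is a subspace $U\subset\mathcal H$ with $\dim U\ge N-k^2/16$ and $D^2f(z)[(\Delta,0,0)^2]\le C_1\|\Delta\|^2$ for $\Delta\in U$.

For $\alpha_1,\dots,\alpha_n\in\mathcal H$ let
$$V(\alpha_1,\dots,\alpha_n)=\min\{f(z):z=(S,w,u)\in D,\ \langle\alpha_i,S\rangle=\theta w\ (i\le n)\}.$$
The minimum makes sense: $D_*$ is bounded, and a limit of points of $D_*$ cannot be a boundary point of $D$ because $f$ is closed, so $D_*$ is compact. The point $z_*$ is feasible for every choice of data. So the minimum is attained at a point of $D_*$, unique by strict convexity, and $f_*-C_1k\le V\le f_*$ always. Moreover $V$ is lower semicontinuous, hence Borel: along a convergent sequence of data the minimizers stay in the compact set $D_*$, and every limit point of them is feasible for the limiting data.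

**Proposition 3.** Let $n\le\frac38k^2$. Then
(i) $|\mathbb EV(a_1,\dots,a_n)-\mathbb EV(g_1,\dots,g_n)|\le C\sqrt k$;
(ii) for fixed $\eta>0$, $\mathbb P(|V(a_1,\dots,a_n)-\mathbb EV(a_1,\dots,a_n)|\ge\eta k)\le Ce^{-ck/b}$, with $c$ depending on $\eta$.

*Proof.*

**Step 1: the leave-one-out problem.** The purpose is to set up (2) at the right base point. Fix $i$ and arbitrary $\alpha_j$, $j\ne i$. Let $\mathcal E=\{(S,w,u):\langle\alpha_j,S\rangle=\theta w,\ j\ne i\}$, a linear space, let $z_0=(S_0,w_0,u_0)$ be the minimizer of $f$ on $D\cap\mathcal E$, and $q=f(z_0)$. As before $z_0\in D_*$; $Df(z_0)$ vanishes on $\mathcal E$; and adding the $i$-th constraint only raises the minimum, so $f_*-C_1k\le q\le V\le f_*$ and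
$$0\le V-q\le C_1k .\tag{3}$$

**Step 2: the dual form and its trace.** Here we study the denominator $\Gamma$ of (2). For $(\alpha,\beta)\in\mathcal H\times\mathbb R$ put
$$\Theta(\alpha,\beta)=\sup_{0\ne h=(\Delta,\varpi,\nu)\in\mathcal E}\frac{(\langle\alpha,\Delta\rangle+\beta\varpi)^2}{\|h\|_{z_0}^2}.$$
This is the squared dual norm of the functional $h\mapsto\langle\alpha,\Delta\rangle+\beta\varpi$ on the Euclidean space $(\mathcal E,\|\cdot\|_{z_0})$, and the functional depends linearly on $(\alpha,\beta)$. So $\Theta$ is a nonnegative quadratic form,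
$$\Theta(\alpha,\beta)=\langle\alpha,T\alpha\rangle+2\beta\langle p,\alpha\rangle+r\beta^2 .$$
*Upper bound.* By (A5) and Cauchy–Schwarz, $\Theta(\alpha,\beta)\le c_1^{-1}(\|\alpha\|^2+\beta^2)$. So $0\preceq T\preceq c_1^{-1}\mathrm{Id}$ and $0\le r\le c_1^{-1}$. Since $\langle p,\alpha\rangle^2\le\langle\alpha,T\alpha\rangle\,r$ for a nonnegative form, also $\|p\|\le c_1^{-1}$.

*Lower bound.* Let $U$ be the subspace of (A6) at $z_0$ and $W=\{\Delta\in U:\langle\alpha_j,\Delta\rangle=0,\ j\ne i\}$. Then
$$\dim W\ge N-\tfrac{k^2}{16}-\tfrac{3k^2}8\ge\tfrac{k^2}2-\tfrac{7k^2}{16}=\tfrac{k^2}{16}.$$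
For $\Delta\in W$ the vector $h=(\Delta,0,0)$ lies in $\mathcal E$ and $\|h\|_{z_0}^2\le C_1\|\Delta\|^2$. Testing with these gives $\langle\alpha,T\alpha\rangle=\Theta(\alpha,0)\ge C_1^{-1}\|P_W\alpha\|^2$. So $T\succeq C_1^{-1}P_W$ and $\operatorname{tr}T\ge k^2/(16C_1)$, whatever the other vectors are. This is where $n\le\frac38k^2$ and (A6) enter.

**Step 3: two-sided bounds for the rise.** This is where self-concordance replaces the quadratic computation. Put $\Gamma(\alpha)=\Theta(\alpha,-\theta)$ and $t(\alpha)=\langle\alpha,S_0\rangle-\theta w_0$. A point $z_0+h$, $h\in\mathcal E$, satisfies the new constraint $\langle\alpha,S\rangle=\theta w$ exactly when $\langle\alpha,\Delta\rangle-\theta\varpi=-t$. If $\Gamma>0$, the smallest $\|h\|_{z_0}$ over such $h$ is $\rho=|t|/\sqrt\Gamma$. Write $V$ for $V(\dots,\alpha,\dots)$ with $\alpha$ in place $i$. Let $z$ be its minimizer and $h=z-z_0\in\mathcal E$, so $\|h\|_{z_0}\ge\rho$. Lemma 1(b), $Df(z_0)[h]=0$ and the monotonicity of $\omega$ give the first bound below. Lemma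 1(a) for the smallest $h$ gives the second.
$$\omega(\rho)\le V-q,\qquad V-q\le\omega_*(\rho)\ \text{ if }\rho<1.\tag{4}$$
(If $\rho=0$, then $z_0$ is feasible and $V=q$.) From the power series, for $0\le\rho\le\frac12$,
$$\omega_*(\rho)=\sum_{m\ge2}\frac{\rho^m}m\le\frac{\rho^2}2+\frac{\rho^3}{3(1-\rho)}\le\frac{\rho^2}2+\rho^3,\qquad\omega(\rho)\ge\frac{\rho^2}2-\rho^3.\tag{5}$$

**Step 4: means and fluctuations of $t$ and $\Gamma$.** Now let $\alpha\in\{a,g\}$ be random and keep the other vectors fixed. By (F1),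
$$\bar\Gamma:=\mathbb E\Gamma(\alpha)=2\operatorname{tr}T+\theta r\in[ck^2,Ck^2],\qquad\sigma^2:=\mathbb Et^2=2\|S_0\|^2+\theta w_0^2\le Ck .$$
These two numbers are the same for $a$ and for $g$; that is the whole point. By (F2) and (A4), $\mathbb Et^4\le8(60\|S_0\|^4+w_0^4)\le Ck^2$. Since $\Gamma=\langle\alpha,T\alpha\rangle-2\theta\langle p,\alpha\rangle+\theta r$, (F3) and (F1) give $\operatorname{Var}\Gamma\le2\cdot256c_1^{-2}k^3+16\|p\|^2\le Ck^3$.

**Step 5: a good event.** We need $\rho\le\frac12$ to use (5). Let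
$$\mathcal G=\{\Gamma\ge\bar\Gamma/4,\ |t|\le\sqrt{\bar\Gamma}/4\};\qquad\text{on }\mathcal G,\quad\rho=|t|/\sqrt\Gamma\le\tfrac12 .$$
Since $\sqrt\Theta$ is a seminorm, $\sqrt\Gamma\ge\sqrt{\langle\alpha,T\alpha\rangle}-\sqrt r$. If $\langle\alpha,T\alpha\rangle\ge\operatorname{tr}T$, this is at least $\sqrt{\operatorname{tr}T}-C$. On the other hand $\frac12\sqrt{\bar\Gamma}\le\sqrt{\operatorname{tr}T/2}+C$ and $\sqrt{\operatorname{tr}T}\ge ck$, so for large $k$ we get $\sqrt\Gamma\ge\frac12\sqrt{\bar\Gamma}$. By (F3) this fails with probability at most $Ce^{-ck}$. As for $t$: $|w_0|\le C_1\sqrt k$, so $|t|>\sqrt{\bar\Gamma}/4$ forces $|\langle\alpha,S_0\rangle|\ge ck$. This is impossible if $S_0=0$, and otherwise (F2) with $\|S_0\|\le C_1\sqrt k$, $\|S_0\|_{op}\le b$ applies. As $b\ge1$,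
$$\mathbb P(\mathcal G^c)\le Ce^{-ck}+2\exp\big(-c\min(k^2/k,\,k/b)\big)\le Ce^{-c_2k/b}\tag{6}$$
for some constant $c_2>0$.

**Step 6: the mean rise, and (i).** On $\mathcal G$, (4) and (5) give
$$\Big|V-q-\frac{\rho^2}2\Big|\le\rho^3\le\frac{8|t|^3}{\bar\Gamma^{3/2}},\qquad\Big|\frac{\rho^2}2-\frac{t^2}{2\bar\Gamma}\Big|=\frac{t^2|\Gamma-\bar\Gamma|}{2\Gamma\bar\Gamma}\le\frac{2t^2|\Gamma-\bar\Gamma|}{\bar\Gamma^2}.$$
Off $\mathcal G$ we use (3). With $\mathbb E$ over $\alpha$ only and Cauchy–Schwarz,
$$\Big|\mathbb EV-q-\frac{\sigma^2}{2\bar\Gamma}\Big|\le\frac{8\,\mathbb E|t|^3}{\bar\Gamma^{3/2}}+\frac{2(\mathbb Et^4)^{1/2}(\operatorname{Var}\Gamma)^{1/2}}{\bar\Gamma^2}+C_1k\,\mathbb P(\mathcal G^c)+\frac{(\mathbb Et^4)^{1/2}\mathbb P(\mathcal G^c)^{1/2}}{2\bar\Gamma}\le Ck^{-3/2}.$$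
The first term is of order $k^{3/2}/k^3$ and the second of order $k\cdot k^{3/2}/k^4$. The last two are at most $Cke^{-c\sqrt k}$, because $b\le C_1\sqrt k$ makes $k/b\ge c\sqrt k$. The quantities $q,\sigma^2,\bar\Gamma$ depend only on the other vectors, and the bound is uniform in them. So replacing a single $a_i$ by $g_i$ changes $\mathbb EV$ by at most $Ck^{-3/2}$. Swapping one index after another, $n\le k^2$ times, gives a total of $C\sqrt k$, which is (i).

**Step 7: an exponential moment of the rise.** For (ii) we need control of $X=V-q$ in the case $\alpha=a$. Let $s=\min(1,c_2/(2C_1b))$. On $\mathcal G$, $X\le\frac{\rho^2}2+\rho^3\le\rho^2\le4t^2/\bar\Gamma$ and $X\le\frac14$. Off $\mathcal G$, $X\le C_1k$. Thus, with the other vectors fixed,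
$$\mathbb E[X^2e^{sX}]\le C\frac{\mathbb Et^4}{\bar\Gamma^2}+C_1^2k^2e^{sC_1k}\,Ce^{-c_2k/b}\le Ck^{-2},\tag{7}$$
because $sC_1k\le c_2k/(2b)$ and $k/b\ge c\sqrt k$.

**Step 8: martingale differences, and (ii).** Let $\mathcal F_i=\sigma(a_1,\dots,a_i)$, let $q_i$ be the leave-$i$-out value, $X_i=V-q_i\ge0$, $Z_i=\mathbb E[X_i|\mathcal F_i]$, $\bar Z_i=\mathbb E[X_i|\mathcal F_{i-1}]$. As $q_i$ does not depend on $a_i$, $\mathbb E[q_i|\mathcal F_i]=\mathbb E[q_i|\mathcal F_{i-1}]$. So
$$d_i:=\mathbb E[V|\mathcal F_i]-\mathbb E[V|\mathcal F_{i-1}]=Z_i-\bar Z_i,\qquad|d_i|\le\max(Z_i,\bar Z_i).$$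
We use $e^y\le1+y+y^2e^{|y|}$, and that $x\mapsto x^2e^{sx}$ is increasing and convex on $[0,\infty)$. By Jensen, $Z_i^2e^{sZ_i}\le\mathbb E[X_i^2e^{sX_i}|\mathcal F_i]$, and similarly for $\bar Z_i$. By (7), conditioning first on all $a_j$ with $j\ne i$,
$$\mathbb E[e^{\pm sd_i}|\mathcal F_{i-1}]\le1+s^2\,\mathbb E\big[Z_i^2e^{sZ_i}+\bar Z_i^2e^{s\bar Z_i}\big|\mathcal F_{i-1}\big]\le1+2s^2\,\mathbb E[X_i^2e^{sX_i}|\mathcal F_{i-1}]\le e^{Cs^2/k^2}.$$
Multiplying over $i$, $\mathbb Ee^{\pm s(V-\mathbb EV)}\le e^{Cs^2n/k^2}\le C$. Since $s\ge c/b$, Markov's inequality gives $\mathbb P(|V-\mathbb EV|\ge\eta k)\le Ce^{-s\eta k}\le Ce^{-ck/b}$. $\square$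

## 8. Well-conditioned solutions in the Gaussian model

Theorem K for the positive semidefinite cone gives a nonzero $S\succeq0$, but the barrier $-\log\det$ could then be infinite. We need $S$ with all eigenvalues in a fixed interval, so we shrink the cone and check that its statistical dimension drops only a little.

**Lemma 4.** For $\varepsilon\in(0,\frac18)$ there is $M\ge7$ such that for $n=\lfloor(\frac14-\varepsilon)k^2\rfloor$ and $k\ge k_0$, with probability at least $1-4e^{-\varepsilon^2k^2/32}$ there is $S$ with $\langle g_i,S\rangle=0$ for all $i\le n$ and $2I\preceq S\preceq(M-1)I$.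

*Proof.*

**The cone.** For an integer $m\ge2$ let $M=1+6m$ and $K=\{S\succeq0:\lambda_{\max}(S)\le3m\,\lambda_{\min}(S)\}$. This is a closed convex cone, because $\lambda_{\max}-3m\lambda_{\min}$ is convex, continuous and positively homogeneous; it is not a subspace ($I\in K$, $-I\notin K$). A nonzero element has $\lambda_{\max}>0$, hence $\lambda_{\min}>0$. Scaled to $\lambda_{\min}=2$ it has $\lambda_{\max}\le6m=M-1$. So it suffices to make the random subspace meet $K$ outside $0$.

**A trial element.** We bound $\delta(K)$ below using (1) with one good matrix. Let $\gamma$ be standard Gaussian on $\mathcal H$ and $\hat\gamma=\sqrt{2/k}\,\gamma$, with off-diagonal entries of variance $1/k$ and diagonal entries of variance $2/k$. By Wigner's theorem its empirical spectral measure $\hat\mu$ converges weakly in probability to the semicircle law $\varrho$ on $[-2,2]$. Also $\int x^2\,d\hat\mu=2\|\gamma\|^2/k^2$ has mean $2N/k^2\to1$ and variance $8N/k^4\to0$. Put $\varphi_m(x)=\min(\max(x,\frac1m),3)$. Its values lie in $[\frac1m,3]$,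 so $\varphi_m(\hat\gamma)\in K$. Since $0\in K$ too, (1) gives
$$\|\Pi_K(\gamma)\|\ge\frac{\langle\gamma,\varphi_m(\hat\gamma)\rangle_+}{\|\varphi_m(\hat\gamma)\|}=\frac k{\sqrt2}J_+,\qquad J=\frac{\int x\varphi_m\,d\hat\mu}{(\int\varphi_m^2\,d\hat\mu)^{1/2}},\qquad\delta(K)\ge\frac{k^2}2\mathbb E[J_+^2].$$
(The factor: $\langle\gamma,\varphi_m(\hat\gamma)\rangle=\sqrt{k/2}\cdot k\int x\varphi_m\,d\hat\mu$ and $\|\varphi_m(\hat\gamma)\|=\sqrt k\,(\int\varphi_m^2\,d\hat\mu)^{1/2}$.)

**Convergence of $J$.** The function $\varphi_m^2$ is bounded, continuous and at least $m^{-2}$, so $\int\varphi_m^2\,d\hat\mu\to\int\varphi_m^2\,d\varrho\ge m^{-2}$ in probability. The function $x\varphi_m$ is unbounded, so we truncate. For $A>2$ let $\chi_A(x)=\max(-A,\min(x,A))$. Then $\int\chi_A\varphi_m\,d\hat\mu\to\int\chi_A\varphi_m\,d\varrho=\int x\varphi_m\,d\varrho$ in probability, and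
$$\Big|\int(x-\chi_A)\varphi_m\,d\hat\mu\Big|\le3\int|x|1_{|x|>A}\,d\hat\mu\le\frac3A\int x^2\,d\hat\mu\le\frac6A$$
with probability tending to $1$. As $A$ is arbitrary, $\int x\varphi_m\,d\hat\mu\to\int x\varphi_m\,d\varrho$ in probability. Hence
$$J\to J_\infty(m)=\frac{\int x\varphi_m\,d\varrho}{(\int\varphi_m^2\,d\varrho)^{1/2}}\quad\text{in probability},$$
and $J_\infty(m)\ge0$ since $\varphi_m$ is nondecreasing and $\varrho$ symmetric. For $0\le y<J_\infty(m)$ we have $\mathbb E[J_+^2]\ge y^2\,\mathbb P(J\ge y)\to y^2$. So $\liminf_k\mathbb E[J_+^2]\ge J_\infty(m)^2$ (trivially if $J_\infty(m)=0$), and $\liminf_k\delta(K)/k^2\ge\frac12J_\infty(m)^2$. As $m\to\infty$, $\varphi_m\to x_+$ on $[-2,2]$. Since $\int x^2\,d\varrho=1$, dominated convergence gives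
$$\tfrac12J_\infty(m)^2\to\tfrac12\cdot\frac{(1/2)^2}{1/2}=\tfrac14 .$$

**Applying Theorem K.** Fix $m$ so that $\delta(K)\ge(\frac14-\frac\varepsilon2)k^2$ for large $k$. The space $\{S:\langle g_i,S\rangle=0\ \forall i\le n\}$ is uniformly random of dimension $N-n$ a.s., and
$$\delta(K)+N-n\ge N+\tfrac\varepsilon2k^2\ge N+\tfrac\varepsilon2k\sqrt N,$$
since $\sqrt N\le k$. Apply Theorem K with $a_\eta=\varepsilon k/2$, i.e. $\eta=4e^{-\varepsilon^2k^2/32}$. $\square$

## 9. Ellipsoids exist below $k^2/4$

We prove Theorem A. An ellipsoid through more points passes through fewer, so (adding further independent points if necessary) we may take $n=\lfloor(\frac14-\varepsilon)k^2\rfloor$. Let $M\ge7$ be as in Lemma 4, $C_0=32(\log M+1)$, $\theta=0$, and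
$$f(S,w,u)=\tfrac12w^2+\tfrac12C_0ku^2-\log\det Y_1-\log\det Y_2,\qquad Y_1=S-(1-u)I,\quad Y_2=(M+u)I-S,$$
on $D=\{Y_1\succ0,\ Y_2\succ0\}$. Take $z_*=(0,0,2)$; there $Y_1=I$ and $Y_2=(M+2)I$, so $z_*\in D$ and $f_*=2C_0k-k\log(M+2)\le2C_0k$.

**Step 1: a lower bound for $f$.** It will give (A3), (A4) and, at the end, the bound on the slack. On $D$, $Y_1+Y_2=(M-1+2u)I$, so $0\prec Y_i\prec(M-1+2|u|)I$. Since $Me^{|u|}\ge M+M|u|\ge M-1+2|u|$, we have $\log(M-1+2|u|)\le\log M+|u|$. With $2|u|\le\frac14C_0u^2+4/C_0$ and $4/C_0\le1$,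
$$f\ge\tfrac12w^2+\tfrac12C_0ku^2-2k(\log M+|u|)\ge\tfrac12w^2+\tfrac14C_0ku^2-(2\log M+1)k.\tag{8}$$

**Step 2: (A1)–(A5).** (A2) has been checked. (8) and $f_*\le2C_0k$ give (A3). On $D_*$, (8) gives $|u|\le R_0$ for a constant $R_0$, and $|w|\le C\sqrt k$. As $(1-u)I\prec S\prec(M+u)I$, $\|S\|_{op}\le b:=M+R_0+1$ and $\|S\|\le b\sqrt k$. This is (A4), with $b$ a constant. The same argument shows that every sublevel set is bounded. At a boundary point of $D$ at least one of $Y_1,Y_2$ is singular, while both stay bounded along a sequence converging to it; so $f\to\infty$ and $f$ is closed. It is s.s.c. by Section 5. With $R=M-1+2R_0$ we have $Y_i\prec R\,I$ on $D_*$, hence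
$$D^2f[(\Delta,\varpi,\nu)^2]\ge\varpi^2+C_0k\nu^2+R^{-2}\big(\|\Delta+\nu I\|^2+\|\Delta-\nu I\|^2\big)\ge\varpi^2+C_0k\nu^2+2R^{-2}\|\Delta\|^2 ,$$
which is (A5). With $R$ replaced by $M-1+2|u|$ the same computation shows that the Hessian is positive definite on all of $D$, completing (A1).

**Step 3: (A6).** Few eigenvalues of $Y_1,Y_2$ can be small, because $f$ is at most of order $k$. On $D_*$, dropping nonnegative terms, $-\log\det Y_1\le f_*+\log\det Y_2\le(2C_0+\log R)k$. So the eigenvalues $y_j\le R$ of $Y_1$ satisfy $\sum_j\log(R/y_j)\le Ck$, with all terms nonnegative. Hence for a small constant $y_0$ at most $k/32$ of them are below $y_0$. The same holds for $Y_2$. Both matrices are functions of $S$ plus multiples of $I$. Fix an orthonormal eigenbasis of $S$ and let $P$ be the projection onto the span of those eigenvectors for which both corresponding eigenvalues are at least $y_0$. Its rank $m$ satisfies $k-m\le k/16$, and $P$ commutes with $Y_1$ and $Y_2$. The space $U=\{\Delta\in\mathcal H:\Delta=P\Delta P\}$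 has codimension
$$\frac{k(k+1)-m(m+1)}2=\frac{(k-m)(k+m+1)}2\le\frac{k^2}{16}$$
(it is $0$ if $m=k$, and otherwise $k+m+1\le2k$). For $\Delta\in U$ we have $\|Y_i^{-1/2}\Delta Y_i^{-1/2}\|\le y_0^{-1}\|\Delta\|$, so $D^2f[(\Delta,0,0)^2]\le2y_0^{-2}\|\Delta\|^2$.

**Step 4: from the Gaussian model to the points.** On the event of Lemma 4 the point $(S,0,0)$ is feasible for $g_1,\dots,g_n$, with $Y_1=S-I\succeq I$ and $Y_2=MI-S\succeq I$; so $V(g_1,\dots,g_n)\le0$ there. Always $V\le f_*\le2C_0k$. Hence
$$\mathbb EV(g_1,\dots,g_n)\le2C_0k\cdot4e^{-\varepsilon^2k^2/32}\le k/4,$$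
and by Proposition 3(i), $\mathbb EV(a_1,\dots,a_n)\le k/4+C\sqrt k\le k/2$. By Proposition 3(ii) with $\eta=\frac12$ and $b$ constant, $V(a_1,\dots,a_n)\le k$ with probability at least $1-Ce^{-ck}$.

**Step 5: reading off the ellipsoid.** On this event let $(S,w,u)$ be the minimizer. By (8), $\frac14C_0ku^2\le k+(2\log M+1)k$, so $u^2\le8(\log M+1)/C_0=\frac14$. Hence $S\succ(1-u)I\succeq\frac12I$ and $S\prec(M+\frac12)I$, while $\langle a_i,S\rangle=0$, i.e. $v_i^TSv_i=\operatorname{tr}S>0$, for all $i$. So $Y=S/\operatorname{tr}S$ defines a nondegenerate ellipsoid through all the points, and its condition number is at most $(M+\frac12)/\frac12=2M+1$. $\blacksquare$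

With the derivation in Section 1, this proves the Corollary, and so Conjecture 2.

## 10. No ellipsoid above $k^2/4$

We prove Theorem B. Now the trace of $Y$ may not be normalized away. Suppose $Y\succeq0$ and $v_i^TYv_i=1$ for all $i$. Put $S=kY$ and $w=k-\operatorname{tr}S$. Then
$$\langle a_i,S\rangle=v_i^TSv_i-\operatorname{tr}S=w\qquad\text{for all }i,\tag{9}$$
so $(S,w)$ satisfies the constraints of Section 7 with $\theta=1$. The plan is a program whose value is at least about $-c_*k$ for Gaussian data, but at most $-3c_*k$ whenever an ellipsoid exists. Dropping points, it suffices to take $\varepsilon\le\frac1{16}$ and $n=\lceil(\frac14+\varepsilon)k^2\rceil$; then $n\le\frac38k^2$ for large $k$.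

**Lemma 5.** For $\varepsilon\in(0,\frac1{16}]$ there is $\kappa\in(0,1)$ such that for $n=\lceil(\frac14+\varepsilon)k^2\rceil$ and $k\ge k_0$, with probability at least $1-Ce^{-ck^2}$: every $S\ne0$ with $\langle g_1,S\rangle=\dots=\langle g_n,S\rangle$ satisfies $\lambda_{\min}(S)<-\kappa\operatorname{tr}S/k$.

*Proof.* We slightly enlarge the positive semidefinite cone and bound its statistical dimension above. For $\kappa\in(0,1)$ let $K=\{S:\lambda_{\min}(S)\ge-\kappa\operatorname{tr}S/k\}$, a closed convex cone since $\lambda_{\min}$ is concave; it is not a subspace ($I\in K$, $-I\notin K$). On $K$, $\operatorname{tr}S\ge0$: otherwise $\lambda_{\min}(S)>0$, which is absurd. Let $S=\Pi_K(\gamma)$ and $P=S+\frac{\kappa\operatorname{tr}S}kI\succeq0$. Since $\operatorname{tr}S\le\sqrt k\|S\|$, $\|P\|\le(1+\kappa)\|S\|$. By (1), and as $\langle\gamma,P\rangle\le\langle\gamma_+,P\rangle$,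
$$\|S\|^2=\langle\gamma,S\rangle=\langle\gamma,P\rangle-\frac{\kappa\operatorname{tr}S}k\operatorname{tr}\gamma\le(1+\kappa)\|\gamma_+\|\,\|S\|+\kappa\|S\|\,\frac{|\operatorname{tr}\gamma|}{\sqrt k}.$$
Divide by $\|S\|$ (if $S\ne0$), square, and use $(x+y)^2\le(1+\kappa)x^2+(1+\frac1\kappa)y^2$. With $\mathbb E\|\gamma_+\|^2=\frac N2$ and $\mathbb E(\operatorname{tr}\gamma)^2=\|I\|^2=k$,
$$\delta(K)=\mathbb E\|S\|^2\le(1+\kappa)^3\frac N2+\Big(1+\frac1\kappa\Big)\kappa^2\le(1+\kappa)^3\frac N2+2 .$$
For $\kappa$ small and $k$ large, $\delta(K)\le(\frac14+\frac\varepsilon4)k^2$. The space $L'=\{S:\langle g_i-g_n,S\rangle=0,\ i<n\}$ is uniformly random, because the joint law of the $g_i-g_n$ is rotation invariant. Its dimension is $N-n+1$ a.s., and for large $k$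
$$\delta(K)+N-n+1\le N-\tfrac34\varepsilon k^2+1\le N-\tfrac\varepsilon2k^2\le N-\tfrac\varepsilon2k\sqrt N .$$
Theorem K with $a_\eta=\varepsilon k/2$ gives $K\cap L'=\{0\}$ with probability at least $1-4e^{-\varepsilon^2k^2/32}$. $\square$

*Proof of Theorem B.*

**Step 1: with probability at least $1-2e^{-k/2}$, every ellipsoid has $\frac k2\le\operatorname{tr}S\le2k$ and $|w|\le20\sqrt k$.** This controls the trace of a hypothetical solution. We recall the Davidson–Szarek bound: for an $m\times k$ matrix with iid $N(0,1)$ entries and $t\ge0$, with probability at least $1-2e^{-t^2/2}$ the singular values lie in $[\sqrt m-\sqrt k-t,\ \sqrt m+\sqrt k+t]$. (For $m<k$ the lower end is negative, and only the upper bound says something.) Apply it to the $n\times k$ matrix with rows $v_i^T$, with $t=\sqrt k$. As $n\ge k^2/4$,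
$$\Big\|\frac1n\sum v_iv_i^T-I\Big\|_{op}\le4\sqrt{k/n}+4k/n\le10k^{-1/2}$$
for large $k$. Averaging $v_i^TSv_i=k$ gives $k=\langle\frac1n\sum v_iv_i^T,S\rangle$. As $S\succeq0$, $|w|=|k-\operatorname{tr}S|\le10k^{-1/2}\operatorname{tr}S$. For large $k$ this gives $\frac k2\le\operatorname{tr}S\le2k$, and then $|w|\le20\sqrt k$.

**Step 2: for an absolute constant $C_3\ge40$ there is an event of probability at least $1-e^{-ck^2}$ on which the conclusion of Step 1 implies $\|S\|<C_3\sqrt k$.** The trace alone allows $\|S\|$ up to $2k$, which is too large to be used in a program of size $k$. The idea is that an $S$ with large Frobenius norm makes many $\langle a_i,S\rangle$ large, while (9) says they all equal the small number $w$.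

Put $R=C_3\sqrt k$, $\mathcal K_R=\{S'\succeq0:\operatorname{tr}S'\le2k,\ \|S'\|=R\}$, and $\psi(x)=\min(1,(2|x|/R-1)_+)$. This function vanishes for $|x|\le R/2$, equals $1$ for $|x|\ge R$, and is $2/R$-Lipschitz with $\psi(0)=0$. For $S'\in\mathcal K_R$, (F1), (F2) and the Paley–Zygmund inequality give
$$\mathbb E\psi(\langle a,S'\rangle)\ge\mathbb P\big(\langle a,S'\rangle^2\ge R^2\big)\ge\frac14\cdot\frac{(2R^2)^2}{60R^4}=\frac1{60}.$$
Let $Z=\sup_{S'\in\mathcal K_R}\big|\frac1n\sum\psi(\langle a_i,S'\rangle)-\mathbb E\psi(\langle a,S'\rangle)\big|$. With independent random signs $\epsilon_i$, symmetrization (factor $2$) and the Ledoux–Talagrand contraction principle (factor $2\cdot\frac2R$) give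
$$\mathbb EZ\le\frac8{Rn}\,\mathbb E\sup_{S'\in\mathcal K_R}\Big|\Big\langle\sum\epsilon_ia_i,S'\Big\rangle\Big|\le\frac{16k}{Rn}\,\mathbb E\Big\|\sum\epsilon_ia_i\Big\|_{op},$$
because $|\langle B,S'\rangle|\le\|B\|_{op}\operatorname{tr}S'$ for $S'\succeq0$.

To bound the last expectation we first show $\mathbb E\|\sum_{i\le m}a_i\|_{op}\le C(\sqrt{mk}+k)$ with $C$ absolute. Let $G$ be the $m\times k$ matrix with rows $v_i^T$, so $\sum_{i\le m}a_i=G^TG-mI$. On the Davidson–Szarek event put $y=\sqrt k+t$. The eigenvalues of $G^TG$ are at most $(\sqrt m+y)^2$. They are at least $(\sqrt m-y)^2\ge m-2\sqrt my$ if $y\le\sqrt m$, and otherwise at least $0\ge m-\sqrt my$. So $\|G^TG-mI\|_{op}\le2\sqrt my+y^2$ with probability at least $1-2e^{-t^2/2}$, for every $t\ge0$. Integrating over $t$ gives the claim. Now split $\sum\epsilon_ia_i$ by the sign of $\epsilon_i$ and condition on the signs. As $n\ge k$, this yields $\mathbb E\|\sum\epsilon_ia_i\|_{op}\le C\sqrt{nk}$. With $\sqrt n\ge k/2$ we arrive at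
$$\mathbb EZ\le\frac{16k}{C_3\sqrt k\,n}\,C\sqrt{nk}\le\frac{C'}{C_3},$$
with $C'$ absolute. Choose $C_3\ge40$ with $C'/C_3\le\frac1{240}$. Changing one $v_i$ changes $Z$ by at most $1/n$, so McDiarmid's inequality gives $Z\le\frac1{120}$ with probability at least $1-e^{-2n/240^2}\ge1-e^{-ck^2}$. On this event $\frac1n\sum\psi(\langle a_i,S'\rangle)\ge\frac1{60}-\frac1{120}>0$, so for each $S'\in\mathcal K_R$ some $i$ has $|\langle a_i,S'\rangle|>R/2\ge20\sqrt k$. If the conclusion of Step 1 held with $\|S\|\ge R$, then $S'=RS/\|S\|\in\mathcal K_R$ would have $|\langle a_i,S'\rangle|=|w|R/\|S\|\le20\sqrt k$ for all $i$, a contradiction.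

**Step 3: the program.** We now choose an objective that rewards trace and penalizes everything else, with a weak barrier for positive semidefiniteness. The constants are fixed in this order: $A=C_3^2+400$ and $c_*=\frac1{32A}$; $\kappa$ from Lemma 5; $C_0=(\frac2\kappa+1)^2/(2c_*)$; $\zeta\in(0,1)$ with $C_0\zeta^2\le c_*$; $\tau\in(0,1]$ with $\tau\log\frac1\zeta\le\frac{c_*}2$. On $D=\{(S,w,u):S+uI\succ0\}$ put
$$F(S,w,u)=\tfrac12\|S\|^2+\tfrac12w^2-\operatorname{tr}S+\tfrac12C_0ku^2-\tau\log\det(S+uI),\qquad f=F/\tau,\quad\theta=1,\quad z_*=(0,0,1).$$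

**Step 4: (A1)–(A6) for $f$.** (A2) is clear, with $F(z_*)=\frac12C_0k$. The function $f$ is a convex quadratic function plus $-\log\det(S+uI)$, so it is s.s.c. Since $\log\det Y\le\operatorname{tr}Y-k$ and $|\operatorname{tr}S|\le\sqrt k\|S\|$,
$$F\ge\tfrac12\|S\|^2+\tfrac12w^2+\tfrac12C_0ku^2-2\sqrt k\|S\|-k|u|\ge\tfrac14\|S\|^2+\tfrac12w^2+\tfrac14C_0ku^2-\Big(4+\frac1{C_0}\Big)k ,\tag{10}$$
the last step by completing squares in $\|S\|$ and in $|u|$. So sublevel sets are bounded, (A3) holds, and on $D_*$ we have $\|S\|,|w|\le C\sqrt k$ and $|u|\le C$. As $\|S\|_{op}\le\|S\|$, (A4) holds with $b=C\sqrt k$. At a boundary point of $D$ the matrix $S+uI$ is singular, so $f\to\infty$ there and $f$ is closed. Since $D^2F\ge\|\Delta\|^2+\varpi^2+C_0k\nu^2$ and $\tau\le1$, the Hessian is positive definite and (A5) holds.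

For (A6), let $Y=S+uI$ on $D_*$, with eigenvalues $y_j$. Since $\frac12\|S\|^2-\operatorname{tr}S=\frac12\|S-I\|^2-\frac k2\ge-\frac k2$, we get $-\tau\log\det Y\le\frac12C_0k+\frac k2$, so $-\log\det Y\le Ck$. Also $\sum_{y_j\ge1}\log y_j\le\operatorname{tr}Y\le Ck$. Adding, $\sum_{y_j<1}\log(1/y_j)\le Ck$. So for a small constant $y_0$ at most $k/16$ eigenvalues are below $y_0$. Let $P$ be the projection onto the span of the eigenvectors with $y_j\ge y_0$. As in Section 9, $U=\{\Delta\in\mathcal H:\Delta=P\Delta P\}$ has codimension at most $k^2/16$, and on it $D^2f[(\Delta,0,0)^2]\le(\tau^{-1}+y_0^{-2})\|\Delta\|^2$.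

**Step 5: the value in the Gaussian model is at least $-c_*k$.** On the event of Lemma 5, let $(S,w,u)\in D$ satisfy $\langle g_i,S\rangle=w$ for all $i$. We claim $u>0$ and $\operatorname{tr}S\le uk/\kappa$. If $S=0$, then $uI\succ0$, and both hold. If $S\ne0$, then $u>-\lambda_{\min}(S)>\kappa\operatorname{tr}S/k$. And if $u\le0$ then $S\succ-uI\succeq0$, so $\lambda_{\min}(S)>0$ and $\operatorname{tr}S>0$, contradicting $\lambda_{\min}(S)<-\kappa\operatorname{tr}S/k$. Using $\log\det Y\le\operatorname{tr}Y$ and $\tau\le1$,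
$$F\ge-\operatorname{tr}S+\tfrac12C_0ku^2-\tau(\operatorname{tr}S+uk)\ge-k\Big(\frac2\kappa+1\Big)u+\tfrac12C_0ku^2\ge-\frac{(\frac2\kappa+1)^2}{2C_0}k=-c_*k .$$
By (10), $\tau V\ge-Ck$ always, so the exceptional event costs at most $Ck\cdot Ce^{-ck^2}$, and $\tau\,\mathbb EV(g_1,\dots,g_n)\ge-\frac32c_*k$. By Proposition 3(i), $\tau\,\mathbb EV(a_1,\dots,a_n)\ge-2c_*k$. By Proposition 3(ii) with $b=C\sqrt k$,
$$\mathbb P\big(\tau V(a_1,\dots,a_n)\le-3c_*k\big)\le Ce^{-c\sqrt k}.\tag{11}$$

**Step 6: an ellipsoid would push the value to $-3c_*k$.** Suppose an ellipsoid exists and the events of Steps 1 and 2 hold. Then $\|S\|^2+w^2\le Ak$ and $\operatorname{tr}S\ge\frac k2$. Put $s=\frac1{2A}$. By (9) the point $(sS,sw,\zeta)$ is feasible for the $a_i$; it lies in $D$, since $sS+\zeta I\succeq\zeta I$. Hence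
$$\tau V(a_1,\dots,a_n)\le F(sS,sw,\zeta)\le\frac{s^2}2Ak-\frac s2k+\tfrac12C_0\zeta^2k+\tau k\log\frac1\zeta\le-4c_*k+c_*k=-3c_*k,$$
because $\frac{s^2}2A-\frac s2=\frac1{8A}-\frac1{4A}=-\frac1{8A}=-4c_*$ and the last two terms are at most $\frac{c_*}2k$ each. By (11) and Steps 1, 2, the probability that an ellipsoid exists is at most $Ce^{-c\sqrt k}+2e^{-k/2}+e^{-ck^2}$, which is at most $Ce^{-c\sqrt k}$ with new constants. $\blacksquare$

## 11. One short vector

For Theorem C we return to the plane: the configuration with $v_3=(\frac14,\frac14)$ failed because one point lay well inside the hull of the others. In high dimension this happens if one Gaussian vector is shorter than $1$, which is rare but not too rare.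

**Step 1: with probability at least $\frac12$ (for large $k$), $\mathrm{conv}\{\pm v_2,\dots,\pm v_n\}$ contains the unit ball.** It suffices to use $v_2,\dots,v_m$ with $m=\lceil k^{3/2}\rceil\le n$. If the claim fails for these, some point $y$ of the unit ball is outside their symmetric hull, and separation gives a unit vector $x$ with $|v_i\cdot x|<x\cdot y\le1$ for $2\le i\le m$. We discretize $x$. The event that some $|v_i|>2\sqrt k$, $2\le i\le m$, has probability at most $me^{-0.6k}\to0$, as in the proof of (F3). Otherwise take a $\frac1k$-net of the sphere of cardinality at most $(1+2k)^k\le(3k)^k$. A point $x'$ of the net with $|x-x'|\le\frac1k$ has $|v_i\cdot x'|<1+2/\sqrt k\le2$ for $2\le i\le m$ (if $k\ge4$). As $\mathbb P(|N(0,1)|<2)\le0.96$, the union bound over the net gives probability at most $(3k)^k(0.96)^{k^{3/2}-1}\to0$.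

**Step 2: if this event holds and $|v_1|<1$, no ellipsoid exists.** Otherwise $x\mapsto(x^TYx)^{1/2}$ is a seminorm equal to $1$ at $\pm v_i$ for $i\ge2$. Hence it is at most $1$ on their hull, in particular on the unit ball. By homogeneity it is at most $|v_1|<1$ at $v_1$, contradicting $v_1^TYv_1=1$.

**Step 3: the probability.** On the unit ball the Gaussian density is at least $(2\pi)^{-k/2}e^{-1/2}$, and the ball has volume $\pi^{k/2}/\Gamma(k/2+1)$. Moreover $\Gamma(x+1)\le x^x$ for $x\ge1$: there is equality at $x=1$, and $(\log\Gamma(x+1))'\le\log(x+1)\le\log x+1=(x\log x)'$. So $\Gamma(k/2+1)\le(k/2)^{k/2}$ for $k\ge2$. By independence of $v_1$ from the other vectors,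
$$\mathbb P(\text{no ellipsoid})\ge\tfrac12\,\mathbb P(|v_1|<1)\ge\tfrac12e^{-1/2}\frac{2^{-k/2}}{\Gamma(k/2+1)}\ge\tfrac12e^{-1/2}k^{-k/2}\ge e^{-k\log k}$$
for large $k$. $\blacksquare$
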